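# A continuum that admits a mean but no confluent mean

## 1. Averaging on a solenoid with hairs

A *continuum* is a compact connected metric space.

**Definition (mean).** A mean on a continuum $X$ is a continuous map $m:X\times X\to X$ with $m(x,x)=x$ and $m(x,y)=m(y,x)$ for all $x,y\in X$.

**Definition (confluent).** A continuous surjection $f:X\to Y$ of continua is confluent if for every subcontinuum $Q\subset Y$, each component of $f^{-1}(Q)$ is mapped by $f$ onto $Q$. A mean $m$ is always onto, because $m(x,x)=x$; it is called confluent if it is confluent as a map from $X\times X$ onto $X$.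

On $[0,1]$ the mean $m(s,t)=\frac{s+t}2$ is confluent: the preimage of $[a,b]$ is the convex set $\{(s,t)\in[0,1]^2:2a\le s+t\le 2b\}$, so it has one component, and that component is mapped onto $[a,b]$. For a map that is not confluent, let $f:[0,1]\to[0,1]$ be $f(s)=2s$ for $s\le\frac12$ and $f(s)=\frac32-s$ for $s\ge\frac12$. The preimage of $Q=[0,\frac34]$ is $[0,\frac38]\cup[\frac34,1]$, and the second component is mapped onto $[\frac12,\frac34]$ only.

Question 3.49 of "Selected Problems in Continuum Theory" asks: does there exist a continuum which admits a mean but not a confluent one? We shall see that the answer is yes.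

Before looking for examples, note what cannot go wrong. If $m$ is a mean on $X$ and $Q\subset X$ is a subcontinuum, then $m^{-1}(Q)$ contains the continuum $\{(x,x):x\in Q\}$, and the component containing it is mapped onto $Q$. So some component is always good. To refute confluence we must find a bad component away from the diagonal.

We begin with one space and its most natural mean, for which this is easy. The space is built on a group in which every element has exactly one half. The circle $\mathbb T=\mathbb R/\mathbb Z$ will not do, since $2x=0$ has two solutions there. So we unwind the circle.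

**Definition (the solenoid).** Let
$$\Sigma=\{x=(x_k)_{k\ge0}\in\mathbb T^{\mathbb N}:\ 30\,x_{k+1}=x_k\ \ (k\ge0)\},$$
a compact metrizable abelian group. Let $\rho:\mathbb R\to\Sigma$, $\rho(t)=(t/30^k\bmod 1)_{k}$, a continuous homomorphism, and let $R=\rho(\mathbb R)$.

Here $30=2\cdot3\cdot5$. The factor $2$ gives halves; the factors $3$ and $5$ provide the places where we attach hairs.

**Fact 1.** $R$ is dense in $\Sigma$, and $\Sigma$ is connected.

Given $x\in\Sigma$ and $k$, choose $t\in\mathbb R$ with $t/30^k\equiv x_k \bmod 1$. For $i\le k$ we get $\rho(t)_i=30^{k-i}\rho(t)_k=30^{k-i}x_k=x_i$. So $\rho(t)$ agrees with $x$ in the coordinates $0,\dots,k$, and $R$ is dense. Then $\Sigma=\overline{\rho(\mathbb R)}$ is the closure of a connected set, hence connected.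

**Fact 2 (unique halving).** For $x\in\Sigma$ put $x/2:=(15x_{k+1})_{k}$. This is the unique element $w\in\Sigma$ with $2w=x$, and it depends continuously on $x$.

It lies in $\Sigma$ because $30\cdot15x_{k+2}=15x_{k+1}$. Twice it is $(30x_{k+1})_k=x$. If $2w=0$, then $w_k=30w_{k+1}=15\cdot 2w_{k+1}=0$ for all $k$, so halves are unique.

**Definition (the subgroups $P$ and $G_p$).** Let
$$P=\{x\in\Sigma:15^kx_k=0\ \forall k\},\qquad G_p=\{x\in\Sigma:p^kx_k=0\ \forall k\}\quad(p=2,3,5).$$

All are closed subgroups, every element of them has $x_0=0$, and $G_3,G_5\subset P$. For instance, $G_3$ contains elements that begin $(0,\frac13,\frac19,\frac1{27},\frac{19}{81},\dots)$; indeed $30\cdot\frac{19}{81}=\frac{190}{27}=7+\frac1{27}$.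

**Fact 3.**
(a) $P$ and $P\times P$ are totally disconnected.
(b) $P$, $G_3$, $G_5$ and $R$ are closed under halving.
(c) Each $G_p$ is uncountable, and $0$ is not isolated in it. In particular there are $z_i\in G_3\setminus\{0\}\subset P\setminus\{0\}$ with $z_i\to0$, and likewise in $G_5$.

(a) $P$ lies in the product of the finite sets $\{u\in\mathbb T:15^ku=0\}$, so $P$ and $P\times P$ lie in products of finite sets.

(b) If $x\in P$, then $15^k\cdot15x_{k+1}=15^{k+1}x_{k+1}=0$. If $x\in G_p$ with $p=3$ or $5$, then $p^k\cdot15x_{k+1}=(15/p)\,p^{k+1}x_{k+1}=0$. For $R$: the coordinates of $\rho(t)/2$ are $15t/30^{k+1}=(t/2)/30^k$, so $\rho(t)/2=\rho(t/2)$.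

(c) Write $x_k=a_k/p^k$ with $a_k\in\mathbb Z/p^k$. The condition $30x_{k+1}=x_k$ becomes $a_k=(30/p)a_{k+1}\bmod p^k$. Since $p\nmid 30/p$, the map $\mathbb Z/p^{k+1}\to\mathbb Z/p^k$, $a\mapsto(30/p)a$, is onto and $p$-to-one. So every initial string $(a_0,\dots,a_k)$ has $p$ continuations, at every stage, and $G_p$ is uncountable. If $0$ were isolated in $G_p$, then by translation every point would be isolated, and the compact group $G_p$ would be finite.

Now attach to $\Sigma$ an arc of length $\frac12$ over each point of $P$, except that the one over $0$ gets length $1$: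
$$X=(\Sigma\times\{0\})\cup(P\times[0,\tfrac12])\cup(\{0\}\times[0,1])\ \subset\ \Sigma\times[0,1].\tag{1}$$
Call the second coordinate of a point its height, and let $\pi:X\to\Sigma$ be the projection.

**Proposition 1.** $X$ is a one-dimensional continuum, and
$$\mu((x,s),(y,t))=\Big(\frac{x+y}2,\ \min(s,t)\Big)$$
is a mean on $X$ that is not confluent.

**Step 1: $X$ is a one-dimensional continuum.** $X$ is compact metric. It is connected, because it is the union of the connected set $\Sigma\times\{0\}$ and of arcs that meet it. The solenoid is an inverse limit of circles, so $\dim\Sigma\le1$; also $\dim(P\times[0,\frac12])\le0+1$. By the sum theorem for finitely many closed sets, $\dim X\le1$, and $X$ contains arcs.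

**Step 2: $\mu$ is a mean on $X$.** Continuity, symmetry and $\mu(u,u)=u$ are clear. We check that the values lie in $X$. If $\min(s,t)=0$, the value is in $\Sigma\times\{0\}$. If $\min(s,t)>0$, then $x,y\in P$, so $\frac{x+y}2\in P$ by Fact 3(b), and for $\min(s,t)\le\frac12$ this suffices. If $\min(s,t)>\frac12$, then $x=y=0$, and the value lies in $\{0\}\times[0,1]$.

**Step 3: $\mu$ is not confluent.** Let $Q=\{0\}\times[\frac14,1]$, pick $z\in P\setminus\{0\}$, and let $K$ be the component of $\mu^{-1}(Q)$ containing the pair $((z,\frac12),(-z,\frac12))$; this pair is mapped to $(0,\frac12)\in Q$. A pair in $\mu^{-1}(Q)$ has two positive heights, so both of its points lie over $P$. Hence $(\pi\times\pi)(K)$ is a connected subset of the totally disconnected set $P\times P$, that is, the single point $(z,-z)$. The hairs over $z$ and $-z$ have length $\frac12$, so $\mu(K)$ contains no point of height above $\frac12$. In particular $(0,1)\in Q\setminus\mu(K)$. $\square$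

The point $0$ is thus the average of $z$ and $-z$, whose hairs are short, while the hair over $0$ is long. Our aim is to prove the same for all means on $X$.

**Theorem 1.** The one-dimensional continuum $X$ of (1) admits a mean, but no mean on $X$ is confluent.

## 2. How an arbitrary mean can differ from $\mu$

Step 3 above used three properties of $\mu$, and each must be examined for an arbitrary mean $m$.

First, $\mu$ takes points over $x$ and $y$ to a point over $\frac{x+y}2$. Already on $\Sigma$ other means exist. Let $d$ be a metric on $\Sigma$ and put $F(x,y)=\frac{x+y}2+\rho(d(x,y))$. This is continuous, symmetric, and $F(x,x)=x$. If $\rho(t)=0$, then $t/30^k\in\mathbb Z$ for all $k$, so $t=0$; hence $F(x,y)\ne\frac{x+y}2$ whenever $x\ne y$. So one cannot hope to prove $F(x,y)=\frac{x+y}2$. The error in this example lies in $R$, and we shall prove that it always does.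

Second, a value of $\mu$ on a hair at positive height comes only from two points at positive height. This kept the component $K$ from moving down into $\Sigma\times\{0\}$ and along $\Sigma$ to another hair. Nothing in the definition of a mean forces it: on a single hair $[0,1]$ the mean $\max(s,t)$ lifts the pair $(0,1)$ to height $1$. What speaks against $\max$ on $X$ is the base. The formula $(\frac{x+y}2,\max(s,t))$ applied to $(x,0)$ and $(0,\frac12)$ gives $(\frac x2,\frac12)$, which is outside $X$ when $x\notin P$, because $\frac x2\in P$ would give $x\in P$. We need a version of this that tolerates an error in $R$.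

Third, $\mu$ does not raise heights. The fibre over $0$ alone cannot give this. On $[0,1]$ the mean $\min\big(1,\frac{s+t}2+2|s-t|\big)$ sends $(0,\frac12)$ to $1$, although both arguments are at most $\frac12$. So the naive attempt, to copy Step 3 for a general $m$, stops here even if the first two points are settled: over the pair $(z,-z)$ the values of $m$ lie on the long hair, and no visible reason keeps them below $\frac12$. The way past this is to compare two pairs of fibres. Over $(z,z)$ the values of $m$ lie on the short hair over $z$, so they are bounded by $\frac12$. Over $(z,-z)$ they lie on the long hair. As $z\to0$, both pairs converge to $(0,0)$, and continuity of $m$ transfers the bound.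

The next three sections settle the first two points. The third is then short.

## 3. A mean on $\Sigma$ is the average up to an error in $R$

Try first the circle, by hand. By covering theory a continuous $F:\mathbb T^2\to\mathbb T$ has the form $F(x,y)=ax+by+\varphi(x,y)\bmod1$ with $a,b\in\mathbb Z$ and $\varphi:\mathbb T^2\to\mathbb R$ continuous. If $F$ is a mean, symmetry with $y=0$ gives $(a-b)x=\varphi(0,x)-\varphi(x,0)\bmod 1$. Pull this back to $x=t\in\mathbb R$: the difference of the two sides is continuous and integer-valued, hence constant, and the right side is bounded, so $a=b$. The diagonal gives $(1-2a)x=\varphi(x,x)\bmod1$, and the same argument gives $2a=1$. This is impossible, so the circle admits no mean. On $\Sigma$ the same computation will give $2a=30^{j-k}$, which can be solved.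

**Lemma 1.** If $n\in\mathbb Z$, $j\ge0$ and $\varphi:\Sigma\to\mathbb R$ is continuous with $nx_j=\varphi(x)\bmod1$ for all $x\in\Sigma$, then $n=0$.

**Proof.** Put $x=\rho(t)$. The function $t\mapsto\varphi(\rho(t))-nt/30^j$ is continuous and integer-valued, hence constant. Since $\varphi$ is bounded on the compact space $\Sigma$, $n=0$. $\square$

**Lemma 2.** Every continuous $f:\Sigma\times\Sigma\to\mathbb T$ has the form
$$f(x,y)=ax_j+by_j+\varphi(x,y)\bmod1$$
with $a,b\in\mathbb Z$ and $\varphi:\Sigma\times\Sigma\to\mathbb R$ continuous, and $j$ can be taken arbitrarily large.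

**Step 1: approximate by a function of one pair of coordinates.** Consider the functions $h(x_j,y_j)$ with $j\ge0$ and $h:\mathbb T^2\to\mathbb C$ continuous. Since $x_j=30^ix_{j+i}$, two such functions can be written with the same $j$; so they form an algebra. It contains the constants, is closed under conjugation, and separates points, because two distinct points of $\Sigma\times\Sigma$ differ in some $x_j$ or $y_j$. By the Stone–Weierstrass theorem there are $h,j$ with $|e^{2\pi if(x,y)}-h(x_j,y_j)|<\frac12$ everywhere.

**Step 2: make the approximation circle-valued.** The map $(x,y)\mapsto(x_j,y_j)$ is onto $\mathbb T^2$, since $\rho(30^ju)_j=u\bmod 1$. So $\frac12<|h|<\frac32$ on $\mathbb T^2$, and $h'=h/|h|$ satisfies $|h-h'|=\big||h|-1\big|<\frac12$. Hence $|e^{2\pi if}-h'(x_j,y_j)|<1$.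

**Step 3: take logarithms.** By Step 2 the quotient $e^{2\pi if}/h'(x_j,y_j)$ is never $-1$, so it equals $e^{2\pi i\chi(x,y)}$ with $\chi:\Sigma\times\Sigma\to(-\frac12,\frac12)$ continuous. Next, $h'$ pulled back to $\mathbb R^2$ lifts to a continuous $L:\mathbb R^2\to\mathbb R$ with $h'=e^{2\pi iL}$. The differences $L(u+1,v)-L(u,v)$ and $L(u,v+1)-L(u,v)$ are continuous and integer-valued, hence constants $a$ and $b$. So $\psi=L-au-bv$ is $\mathbb Z^2$-periodic, that is, a continuous function on $\mathbb T^2$. Put $\varphi(x,y)=\psi(x_j,y_j)+\chi(x,y)$.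

**Step 4: enlarge $j$.** Replace $ax_j$ by $30a\,x_{j+1}$ and $by_j$ by $30b\,y_{j+1}$, as often as desired. $\square$

**Lemma 3.**
(a) If $\alpha:[0,1]\to\Sigma$ is a path, then $\alpha(1)-\alpha(0)\in R$.
(b) If $F:\Sigma\times\Sigma\to\Sigma$ is a mean, then $F(x,y)-\frac{x+y}2\in R$ for all $x,y$.

**Proof of (a).** The purpose is to lift all coordinates coherently. Lift the $k$-th coordinate of $\alpha-\alpha(0)$ to a continuous $\varphi_k:[0,1]\to\mathbb R$ with $\varphi_k(0)=0$. Then $30\varphi_{k+1}-\varphi_k$ is continuous, integer-valued, and $0$ at $0$, so it vanishes. Thus $\varphi_k=\varphi_0/30^k$, and $\alpha(1)-\alpha(0)=\rho(\varphi_0(1))$.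

**Proof of (b), Step 1: find the integers.** Fix $k$. By Lemma 2 write $F_k(x,y)=ax_j+by_j+\varphi(x,y)\bmod1$ with $j\ge k$. Symmetry gives
$$(a-b)(x_j-y_j)=\varphi(y,x)-\varphi(x,y)\bmod1.$$
With $y=0$, Lemma 1 gives $a=b$. On the diagonal, $2ax_j+\varphi(x,x)=x_k=30^{j-k}x_j\bmod1$, and Lemma 1 gives $2a=30^{j-k}$.

**Step 2: recognize the average.** Put $w=\frac{x+y}2$, so $x_j+y_j=2w_j$. Then
$$a(x_j+y_j)=2a\,w_j=30^{j-k}w_j=w_k.$$
So the $k$-th coordinate of $g(x,y):=F(x,y)-\frac{x+y}2$ is $\varphi(x,y)\bmod1$: it lifts to a continuous real function $\varphi_k$ on $\Sigma\times\Sigma$.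

**Step 3: fit the lifts together.** Since $g(0,0)=0$, the number $\varphi_k(0,0)$ is an integer, and subtracting it we may assume $\varphi_k(0,0)=0$. The function $30\varphi_{k+1}-\varphi_k$ is continuous and integer-valued on the connected space $\Sigma\times\Sigma$ and vanishes at $(0,0)$, so it is $0$. Hence $\varphi_k=\varphi_0/30^k$ and $g(x,y)=\rho(\varphi_0(x,y))\in R$. $\square$

## 4. The subgroup $P+R$ is not all of $\Sigma$

We now know errors only modulo $R$, so the natural home of averages that land on hairs is
$$H=P+R .$$
$H$ is a subgroup of $\Sigma$, and it is closed under halving by Fact 3(b). We need two things: that inside $P$ an error in $R$ is no error at all, and that $H$ leaves room in $\Sigma$.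

**Fact 4.** $P\cap R=0$, $\ G_3\cap G_5=0$, $\ P\cap G_2=0$.

If $\rho(t)\in P$, then the condition for $k=0$ gives $t\in\mathbb Z$, and the others give $15^kt/30^k=t/2^k\in\mathbb Z$ for all $k$; so $t=0$. If $3^kx_k=5^kx_k=0$, then $x_k=0$, as $3^k$ and $5^k$ are coprime. In the same way $15^kx_k=2^kx_k=0$ gives $x_k=0$.

**Fact 5.** $H\ne\Sigma$.

We show that $G_2\cap H$ is countable; $G_2$ itself is uncountable by Fact 3(c). Let $x\in G_2$, $x=c+\rho(t)$ with $c\in P$. As $x_0=c_0=0$, coordinate $0$ gives $t\in\mathbb Z$. For a fixed $t$ there is at most one such $x$: the difference of two of them lies in $G_2\cap P=0$.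

**Fact 6.** For each $y\in\Sigma$ the set $\{x\in\Sigma:x+y\notin H\}$ is dense in $\Sigma$.

Take $g\in\Sigma\setminus H$. For $x\in g-y+R$ we have $x+y\in g+R$, which is disjoint from $H$ because $R\subset H$. The set $g-y+R$ is a translate of the dense set $R$.

## 5. Values on the hairs come only from the hairs

The next lemma replaces the first two properties of $\mu$, for every mean at once. It is stated for more general fibres, because Theorem 2 needs triods as hairs and one extra fibre over a point $q$ outside $H$.

**Lemma 4.** Let $E$ be a compact metric space with a base point $0$, and fix $q\in\Sigma\setminus H$. Let $Z\subset\Sigma\times E$ be a continuum with projection $\pi:Z\to\Sigma$ such that $\Sigma\times\{0\}\subset Z$, all fibres $Z_x=\{e:(x,e)\in Z\}$ are path connected, and $Z_x=\{0\}$ for $x\notin P\cup\{q\}$. Put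
$$Z^+=\{(x,e)\in Z:\ x\in P,\ e\ne0\}.$$
Then $Z\setminus Z^+=(\Sigma\times\{0\})\cup(\{q\}\times Z_q)$ is closed, so $Z^+$ is open in $Z$. For every mean $m$ on $Z$ and all $u,v\in Z$:

(a) $\pi m(u,v)\in\frac{\pi u+\pi v}2+R$.

(b) If $m(u,v)\in Z^+$, then $u,v\in Z^+$ and $\pi m(u,v)=\frac{\pi u+\pi v}2$.

(c) If $Q\subset Z^+$ and $K$ is a component of $m^{-1}(Q)$, then $(\pi\times\pi)(K)$ is a single point of $P\times P$.

For the space $X$ of (1), with $E=[0,1]$, any $q\in\Sigma\setminus H$ will do, and $X_q=\{0\}$; $X^+$ is the set of points of positive height.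

**Step 1: $Z\setminus Z^+$ is closed.** A point $(x,e)\in Z$ outside $Z^+$ has $e=0$, or $e\ne0$ and $x\notin P$; in the second case $x=q$. Conversely, $q\notin P$ because $P\subset H$, so the points over $q$ are outside $Z^+$. This gives the stated formula, and both sets in it are closed.

**Step 2: (a), by pushing down to the base.** The map $F(x,y)=\pi m((x,0),(y,0))$ is a mean on $\Sigma$, so Lemma 3(b) gives $F(\pi u,\pi v)\in\frac{\pi u+\pi v}2+R$. Since fibres are path connected and contain $0$, there are paths $\alpha$ from $(\pi u,0)$ to $u$ and $\beta$ from $(\pi v,0)$ to $v$, inside fibres of $\pi$. The path $\tau\mapsto\pi m(\alpha(\tau),\beta(\tau))$ runs in $\Sigma$ from $F(\pi u,\pi v)$ to $\pi m(u,v)$. By Lemma 3(a) its endpoints differ by an element of $R$.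

**Step 3: a necessary condition for landing in $Z^+$.** If $m(u,v)\in Z^+$, then $\pi m(u,v)\in P$, so by (a) $\frac{\pi u+\pi v}2\in P+R=H$. Doubling,
$$m(u,v)\in Z^+\ \Longrightarrow\ \pi u+\pi v\in H.\tag{2}$$

**Step 4: points of $\Sigma\times\{0\}$ never contribute to $Z^+$.** This is where $H\ne\Sigma$ enters. Fix $v\in Z$. By (2), $m((x,0),v)\in Z\setminus Z^+$ for every $x$ with $x+\pi v\notin H$. By Fact 6 these $x$ are dense in $\Sigma$. Since $Z\setminus Z^+$ is closed and $x\mapsto m((x,0),v)$ is continuous, $m((x,0),v)\in Z\setminus Z^+$ for all $x\in\Sigma$. By symmetry of $m$ the same holds for the second argument.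

**Step 5: (b).** Let $m(u,v)\in Z^+$. By Step 4 neither $u$ nor $v$ is in $\Sigma\times\{0\}$, so $\pi u,\pi v\in P\cup\{q\}$. Suppose $\pi u=q$. By (2), either $q+c\in H$ with $c=\pi v\in P$, or $2q\in H$. In the first case $q\in H$ because $P\subset H$; in the second because $H$ is closed under halving and halves are unique. Both contradict the choice of $q$. The case $\pi v=q$ is the same. So $\pi u,\pi v\in P$, that is, $u,v\in Z^+$. Now $\frac{\pi u+\pi v}2\in P$ and $\pi m(u,v)\in P$, and by (a) their difference lies in $R$. Since $P\cap R=0$, they are equal.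

**Step 6: (c).** By (b), $m^{-1}(Q)\subset Z^+\times Z^+$, so $(\pi\times\pi)(K)$ is a connected nonempty subset of the totally disconnected set $P\times P$. $\square$

## 6. Comparing the fibres over $(z,z)$ and $(z,-z)$

**Proof of Theorem 1.** By Proposition 1, $X$ is a one-dimensional continuum that admits a mean. Let $m$ be any mean on $X$ and suppose that it is confluent. Lemma 4 applies to $X$. By Fact 3(c) choose $z_i\in P\setminus\{0\}$ with $z_i\to0$.

**Step 1: over $(0,0)$, heights up to $\frac12$ stay up to $\frac12$.** This is the bound that the fibre over $0$ alone could not give. Let $s,t\in[0,\frac12]$. If $m((z_i,s),(z_i,t))$ has positive height, then by Lemma 4(b) it lies over $\frac{z_i+z_i}2=z_i\ne0$, where heights are at most $\frac12$. So its height is at most $\frac12$ in any case. Letting $i\to\infty$,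
$$\text{the height of } m((0,s),(0,t)) \text{ is at most }\tfrac12\qquad(0\le s,t\le\tfrac12).\tag{3}$$

**Step 2: find components trapped over $(z_i,-z_i)$.** Let $Q=\{0\}\times[\frac14,1]\subset X^+$. As $i\to\infty$,
$$m((z_i,\tfrac12),(-z_i,\tfrac12))\to m((0,\tfrac12),(0,\tfrac12))=(0,\tfrac12).$$
So for large $i$ the point on the left has height above $\frac14$. It is then in $X^+$, and by Lemma 4(b) it lies over $\frac{z_i-z_i}2=0$; hence it is in $Q$. Let $K_i$ be the component of $m^{-1}(Q)$ that contains $((z_i,\frac12),(-z_i,\frac12))$. By Lemma 4(c), $(\pi\times\pi)(K_i)$ is the single point $(z_i,-z_i)$, and since $\pm z_i\ne0$,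
$$K_i\subset(\{z_i\}\times[0,\tfrac12])\times(\{-z_i\}\times[0,\tfrac12]).$$

**Step 3: pass to the limit.** By confluence $m(K_i)=Q\ni(0,1)$. So there are $s_i,t_i\in[0,\frac12]$ with $m((z_i,s_i),(-z_i,t_i))=(0,1)$. Along a subsequence $s_i\to s$ and $t_i\to t$ with $s,t\in[0,\frac12]$, and continuity gives $m((0,s),(0,t))=(0,1)$. This contradicts (3). $\square$

## 7. Two kinds of hairs against semi-confluence

Can "confluent" be replaced by a weaker property?

**Definition (semi-confluent, weakly confluent).** A surjection $f:Y\to W$ of continua is semi-confluent (Maćkowiak) if for every subcontinuum $Q\subset W$ and any components $C_1,C_2$ of $f^{-1}(Q)$, either $f(C_1)\subset f(C_2)$ or $f(C_2)\subset f(C_1)$. It is weakly confluent if for every such $Q$ some component of $f^{-1}(Q)$ is mapped onto $Q$.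

A confluent map is semi-confluent, since all the images equal $Q$. The map $f$ of Section 1 is semi-confluent but not confluent: for $Q=[a,b]$ with $b<1$ the component $[\frac a2,\frac b2]$ is mapped onto $Q$, and any further component lies in $[\frac12,1]$, where $f$ is injective, so there is at most one and the two images are nested; for $b=1$ the preimage is connected. For a weakly confluent map that is not semi-confluent, let $g:[0,3]\to[0,1]$ be piecewise linear with $g(0)=\frac23$, $g(1)=0$, $g(2)=1$, $g(3)=\frac13$. It is weakly confluent, because $g$ maps $[1,2]$ homeomorphically onto $[0,1]$. The preimage of $[\frac16,\frac56]$ has the components $[0,\frac34]$, $[\frac76,\frac{11}6]$, $[\frac94,3]$, with images $[\frac16,\frac23]$, $[\frac16,\frac56]$, $[\frac13,\frac56]$; the first and the last are not comparable.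

By the diagonal argument of Section 1, every mean on every continuum is weakly confluent. So weak confluence can never be excluded. Semi-confluence can, but the arc $Q$ of Section 6 does not suffice for this. For $\mu$ on $X$ and $Q=\{0\}\times[\frac14,1]$, the preimage lies over pairs $(z,-z)$ with $z\in P$. Over such a pair with $z\ne0$ it is given by heights in $[\frac14,\frac12]^2$, with image of heights $[\frac14,\frac12]$; over $(0,0)$ it is given by $[\frac14,1]^2$, with image $Q$. These images are nested. To get incomparable images we let the hair over $0$ fork into two branches, one approximated only from $G_3$ and the other only from $G_5$.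

**Theorem 2.** For every $n\in\{1,2,\dots,\infty\}$ there is an $n$-dimensional continuum $Y$ that admits a mean, and a point $y_0\in Y$, such that for every mean $m$ on $Y$ and every neighborhood $U$ of $y_0$ there are an arc $Q\subset U$ and two components $K,K'$ of $m^{-1}(Q)$ with $m(K)\not\subset m(K')$ and $m(K')\not\subset m(K)$. In particular no mean on $Y$ is semi-confluent (hence none is confluent), and the restriction $m^{-1}(U)\to U$ is not confluent for any closed neighborhood $U$ of $y_0$.

For the restriction, confluent means, as before, that for each subcontinuum $Q$ of $U$ every component of the preimage of $Q$ is mapped onto $Q$.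

**Construction of $Y$.** In $[0,1]^3$ let
$$S=\{(s,0,0)\},\quad A=\{(1,r,0)\},\quad B=\{(1,0,r)\}\qquad(0\le s,r\le1),$$
and $v=(1,0,0)$, $a_r=(1,r,0)$, $b_r=(1,0,r)$. The triod $T=S\cup A\cup B$ has stem $S$ from $0$ to $v$ and branches $A$, $B$ at $v$. It is closed under the coordinatewise minimum $\wedge$: we have $(s,0,0)\wedge\theta\in S$ for every $\theta\in T$, $a_r\wedge a_{r'}=a_{\min(r,r')}$, $b_r\wedge b_{r'}=b_{\min(r,r')}$, and $a_r\wedge b_{r'}=v$.

Fix $q\in\Sigma\setminus H$ (Fact 5), and let $J=[0,1]^n$, the Hilbert cube if $n=\infty$. In $\Sigma\times E$ with $E=[0,1]^3\times J$ and base point $(0,0)$, put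
$$Y=\Sigma\times\{(0,0)\}\cup P\times S\times\{0\}\cup G_3\times(S\cup A)\times\{0\}\cup G_5\times(S\cup B)\times\{0\}\cup\{q\}\times\{0\}\times J.\tag{4}$$

The fibres are as follows, using $G_3\cap G_5=0$ and $q\notin P$:

- over $0$: $T\times\{0\}$;
- over $z\in G_3\setminus\{0\}$: $(S\cup A)\times\{0\}$;
- over $z\in G_5\setminus\{0\}$: $(S\cup B)\times\{0\}$;
- over the other points of $P$: $S\times\{0\}$;
- over $q$: $\{0\}\times J$;
- elsewhere: only the base point.

All fibres are path connected and contain the base point. So $Y$, a compact set, is connected: it is the union of $\Sigma\times\{(0,0)\}$ and of connected sets meeting it. The first four sets in (4) are compact of dimension at most $1$, and the last has dimension $n$; by the sum theorem $\dim Y=\max(1,n)=n$. The hypotheses of Lemma 4 hold for $Z=Y$. The cube over $q$ serves only to raise the dimension. For $x\in P$ we write $(x,\theta)$ for $(x,\theta,0)$.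

**A mean on $Y$.** Let
$$\mu((x,\theta,w),(y,\theta',w'))=\Big(\frac{x+y}2,\ \theta\wedge\theta',\ w\wedge w'\Big).$$
It is continuous, symmetric and idempotent. We check that its values are in $Y$.

- If $w\wedge w'\ne0$, then $w,w'\ne0$, so $x=y=q$ and $\theta=\theta'=0$. The value lies in $\{q\}\times\{0\}\times J$.
- If $w\wedge w'=0$ and $\theta\wedge\theta'=0$, the value lies in $\Sigma\times\{(0,0)\}$.
- If $w\wedge w'=0$ and $\theta\wedge\theta'\ne0$, then $\theta,\theta'\ne0$, so $x,y\in P$ and $\frac{x+y}2\in P$. If $\theta\wedge\theta'\in S$, this suffices. If $\theta\wedge\theta'\in A\setminus\{v\}$, then $\theta$ and $\theta'$ have positive second coordinate, so both lie in $A\setminus\{v\}$; hence $x,y\in G_3$, and $\frac{x+y}2\in G_3$ by Fact 3(b). If $\theta\wedge\theta'\in B\setminus\{v\}$, argue in the same way with $G_5$.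

**Proof that every mean on $Y$ behaves as claimed.** Let $m$ be any mean on $Y$ and let $y_0=(0,v)$, the fork over $0$.

**Step 1: over $(0,0)$, the part $S\cup A$ cannot produce points of $B\setminus\{v\}$.** This replaces the height bound (3). We claim:
$$\theta,\theta'\in S\cup A\ \Longrightarrow\ m((0,\theta),(0,\theta'))\ne(0,b_r)\ \text{ for all } r>0.\tag{5}$$
Take $z_i\in G_3\setminus\{0\}$ with $z_i\to0$. By Lemma 4(b), $m((z_i,\theta),(z_i,\theta'))$ is either outside $Y^+$ or lies over $z_i$. So it belongs to the closed set
$$(Y\setminus Y^+)\ \cup\ G_3\times(S\cup A)\times\{0\},$$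
and so does the limit $m((0,\theta),(0,\theta'))$. The point $(0,b_r)$ with $r>0$ is in $Y^+$, and $b_r\notin S\cup A$; so it is not in this set. Interchanging $(G_3,A)$ and $(G_5,B)$, we obtain
$$\theta,\theta'\in S\cup B\ \Longrightarrow\ m((0,\theta),(0,\theta'))\ne(0,a_r)\ \text{ for all } r>0.\tag{6}$$

**Step 2: choose $Q$ and find components trapped over $(z_i,-z_i)$.** Given a neighborhood $U$ of $y_0$, choose $0<\varepsilon\le1$ such that the arc
$$Q=\{0\}\times\big(\{a_r:0\le r\le\varepsilon\}\cup\{b_r:0\le r\le\varepsilon\}\big)$$
lies in $U$. Note that $Q\subset Y^+$. Let $z_i\in G_3\setminus\{0\}$, $z_i\to0$. Then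
$$m((z_i,a_{\varepsilon/2}),(-z_i,a_{\varepsilon/2}))\to(0,a_{\varepsilon/2})\in Y^+.$$
Since $Y^+$ is open, for large $i$ the value on the left is in $Y^+$, so by Lemma 4(b) it lies over $\frac{z_i-z_i}2=0$, that is, in $\{0\}\times T$. Points of $T$ near $a_{\varepsilon/2}$ are of the form $a_r$ with $r$ near $\frac\varepsilon2$. So for large $i$ the value equals $(0,a_r)$ with some $r\in[\frac\varepsilon4,\varepsilon]$; in particular it lies in $Q$. Let $K_i$ be the component of $m^{-1}(Q)$ containing $((z_i,a_{\varepsilon/2}),(-z_i,a_{\varepsilon/2}))$. By Lemma 4(c) it lies over $(z_i,-z_i)$, and as $\pm z_i\in G_3\setminus\{0\}$,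
$$K_i\subset(\{z_i\}\times(S\cup A))\times(\{-z_i\}\times(S\cup A)).$$

**Step 3: for all large $i$, $m(K_i)$ contains no $(0,b_r)$ with $r\ge\frac\varepsilon4$.** Otherwise, for infinitely many $i$ there are $\theta_i,\theta_i'\in S\cup A$ and $r_i\in[\frac\varepsilon4,1]$ with $m((z_i,\theta_i),(-z_i,\theta_i'))=(0,b_{r_i})$. Along a subsequence $\theta_i\to\theta$, $\theta_i'\to\theta'$ in $S\cup A$ and $r_i\to r\ge\frac\varepsilon4$, so $m((0,\theta),(0,\theta'))=(0,b_r)$. This contradicts (5).

**Step 4: incomparable images.** By Steps 2 and 3 there is a component $K$ of $m^{-1}(Q)$ such that $m(K)$ contains some $(0,a_r)$ with $r\ge\frac\varepsilon4$ but no $(0,b_r)$ with $r\ge\frac\varepsilon4$. The arc $Q$ and the bound $\frac\varepsilon4$ are symmetric in the two branches, so interchanging $(G_3,A)$ and $(G_5,B)$ in Steps 2 and 3, and using (6) in place of (5), we get a component $K'$ of $m^{-1}(Q)$ such that $m(K')$ contains some $(0,b_r)$ with $r\ge\frac\varepsilon4$ but no $(0,a_r)$ with $r\ge\frac\varepsilon4$. Hence $m(K)\not\subset m(K')$ and $m(K')\not\subset m(K)$.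

**Step 5: the consequences.** With $U=Y$ we see that $m$ is not semi-confluent, hence not confluent. Let $U$ be a closed neighborhood of $y_0$. Since $Q\subset U$, the preimage of $Q$ under $m^{-1}(U)\to U$ is all of $m^{-1}(Q)$. If this restriction were confluent, both $K$ and $K'$ would be mapped onto $Q$, which Step 4 excludes. $\square$
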